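# Symbolic powers just below the line $m=hn$

## 1. Symbolic powers, big height, integral closure and valuations

Rings are commutative, and regular rings are Noetherian by convention. "Nzd" means nonzerodivisor. We write $\operatorname{Ass}(I)$ for the associated primes of $R/I$. If $I$ is radical, then $\operatorname{Ass}(I)=\operatorname{Min}(I)$, the set of minimal primes.

**Definition (symbolic power).** Let $R$ be regular and $I\subseteq R$ a radical ideal. For $n\ge1$,
$$I^{(n)}=\bigcap_{Q\in\operatorname{Ass}(I)}\left(I^nR_Q\cap R\right).$$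

So $f\in I^{(n)}$ means: for every minimal prime $Q$ of $I$ there is $s\notin Q$ with $sf\in I^n$. Clearly $I^n\subseteq I^{(n)}$ and $I^{(1)}=I$. We put $I^{(m)}=R$ for $m\le0$. Each $I^nR_Q\cap R$ is $Q$-primary, because $Q$ is minimal over $I$. Hence it becomes the unit ideal in $R_P$ if $Q\not\subseteq P$. Localization commutes with finite intersections, so $I^{(n)}R_P=(IR_P)^{(n)}$ for every prime $P\supseteq I$.

*Example 1 (the triangle).* Let $R=k[x,y,z]$ and $I=(x,y)\cap(x,z)\cap(y,z)=(xy,xz,yz)$. For $P=(x,y)$ we have $IR_P=PR_P$. Also $P^nR_P\cap R=P^n$: grade $R=k[z][x,y]$ by degree in $x,y$. If $s\notin P$ and $sf\in P^n$, then $s$ has a nonzero part of degree $0$, so the lowest part of $f$ has degree $\ge n$. Hence $I^{(n)}=(x,y)^n\cap(x,z)^n\cap(y,z)^n$, and it is spanned by the monomials $x^ay^bz^c$ with $a+b,\ a+c,\ b+c\ge n$. In particular $xyz\in I^{(2)}$. Since $I^2$ is generated in degree $4$, $xyz\notin I^2$.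

**Definition (big height).** The big height of $I$ is $h=\max\{\operatorname{ht}Q:Q\in\operatorname{Ass}(I)\}$.

*Example 2.* $(xy,xz)=(x)\cap(y,z)$ has height $1$ and big height $2$.

**Definition (integral closure).** An element $x$ is integral over an ideal $J$ if $x^n+a_1x^{n-1}+\dots+a_n=0$ for some $n\ge1$ and $a_i\in J^i$. The set of such $x$ is an ideal $\overline J$.

*Example 3.* In $k[x,y]$ we have $xy\in\overline{(x^2,y^2)}$, because $(xy)^2-x^2y^2=0$ and $x^2y^2\in (x^2,y^2)^2$.

**Definition (valuations).** A discrete valuation $v$ of a field is normalized: its value group is $\mathbb Z$. If $v$ is nonnegative on a domain $R$, its center is the prime $\{f\in R:v(f)>0\}$. A semivaluation on a ring $A$ is a map $\nu:A\to\mathbb R_{\ge0}\cup\{\infty\}$ with $\nu(fg)=\nu(f)+\nu(g)$, $\nu(f+g)\ge\min(\nu(f),\nu(g))$, $\nu(0)=\infty$, $\nu(1)=0$. Units then have $\nu=0$. For an ideal $J$ put $v(J)=\min_{f\in J}v(f)$.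

*Example 4.* On $k[[x,y]]$ the order of vanishing at the origin is a discrete valuation. The map $f\mapsto\operatorname{ord}_\pi f(\pi,0)$ is a semivaluation which takes the value $\infty$ at $y\ne0$. Semivaluations of this kind, orders along an arc, will be needed in Section 8.

**Definition (Rees valuations).** Let $I\ne0$ be a proper ideal of a Noetherian domain $R$. There are finitely many discrete valuations $v_1,\dots,v_r$ of $\operatorname{Frac}R$, nonnegative on $R$ and with $v_i(I)>0$, such that for all $n$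
$$\overline{I^n}=\{f\in R: v_i(f)\ge n\,v_i(I)\text{ for all }i\}.$$
They are called Rees valuations of $I$ (Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, Ch. 10).

*Example 5.* For $I=(x,y)\subseteq k[x,y]$ the single valuation $\operatorname{ord}$ does this. If $f$ is integral over $I^n$, applying $\operatorname{ord}$ to the integral equation gives $\operatorname{ord}f\ge n$; conversely $\operatorname{ord}f\ge n$ means $f\in I^n$.

## 2. The containment $I^{(hn-h+1)}\subseteq I^n$

Let $R$ be regular and $I$ a nonzero proper radical ideal of big height $h\ge1$. By Ein–Lazarsfeld–Smith, Hochster–Huneke and Ma–Schwede,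
$$I^{(hn)}\subseteq I^n\qquad\text{for all }n\ge1. \tag{1}$$
Can one use an exponent below $hn$? The exponent $hn-h+1$ gives the following question, posed as an open question in "Symbolic Powers and the Containment Problem" (https://github.com/eloisagrifo/eloisagrifo.github.io).

**Question.** If $I^{(hk-h+1)}\subseteq I^k$ for some $k\ge2$, does it follow that $I^{(hn-h+1)}\subseteq I^n$ for all $n\gg0$?

The case $k=1$ is excluded because $I^{(1)}=I\subseteq I$ always holds and carries no information. The answer is yes, and the hypothesis on $k$ is not needed.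

**Theorem 1.** Let $R$ be a regular ring (of any characteristic, including mixed) and $I$ a nonzero proper radical ideal of big height $h\ge1$.

1. There is $N$ with $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.
2. If $h\ge2$, then for every integer $C\ge0$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$. If moreover $R$ is a domain, there is $\delta\in(0,1)$ with $I^{(n)}\subseteq\overline{I^{\lfloor n/(h-\delta)\rfloor}}$ for all $n\ge1$.
3. If $h\ge2$, then $\rho(I)=\sup\{m/r: I^{(m)}\not\subseteq I^r\}$ (over integers $m,r\ge1$) satisfies $\rho(I)<h$. For fixed $h$, such $I$ exist with $\rho(I)$ arbitrarily close to $h$.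

For $h=1$ we shall see that $I^{(n)}=I^n$ for all $n$.

## 3. Complete intersections of coordinates and the triangle

Take $I=(x_1,\dots,x_h)\subseteq k[x_1,\dots,x_d]$. The grading argument of Example 1 gives $I^{(n)}=I^n$. Since $hn-h+1-n=(h-1)(n-1)\ge0$, the containment holds for every $n$.

The triangle $I=(xy,xz,yz)$, with $h=2$, is more instructive.

*Claim: $x^ay^bz^c\in I^r$ if and only if $2r\le a+b+c$ and $r\le a+b,\ a+c,\ b+c$.* A product of $r$ generators has degree $2r$, and each generator involves at least one of any two given variables; so the conditions are necessary. For sufficiency, induct on $r$; say $r\ge1$ and $a\ge b\ge c$. Then $b\ge1$, since $b+c\ge r\geq 1$. Divide by $xy$. The new sum is $S'=a+b+c-2\ge2(r-1)$, and we must check that $S'$ minus the largest new exponent is at least $r-1$. If $a-1$ is a largest exponent, the difference is $b+c-1\ge r-1$. Otherwise $c>a-1$, so $a=b=c$ and the difference is $2(a-1)$. From $2r\le3a$ we get $r-1\le\frac32a-1\le2a-2$ if $a\ge2$; if $a=1$, then $r=1$ and $r-1=0$.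 This proves the claim.

A monomial in $I^{(m)}$ has pair sums $\ge m$, hence degree $\ge\lceil3m/2\rceil$. This degree is attained, by exponents $(\frac m2,\frac m2,\frac m2)$ or $(\frac{m+1}2,\frac{m+1}2,\frac{m-1}2)$. Also $2r\le\lceil3m/2\rceil$ forces $r\le m$. So for $m,r\ge1$:
$$I^{(m)}\subseteq I^r\iff 2r\le\lceil 3m/2\rceil .$$
For $m=2n-1$ the right side is $3n-1\ge2n$, so $I^{(2n-1)}\subseteq I^n$ for all $n\ge1$. For $m=2n-C\ge1$ the condition reads $n\ge\lfloor3C/2\rfloor$. Thus $I^{(2n-2)}\subseteq I^n$ fails at $n=2$ and holds for $n\ge3$, so part 2 of Theorem 1 needs "$n\gg0$". Finally, $I^{(m)}\not\subseteq I^r$ forces $m/r<4/3$, and $m=4j$, $r=3j+1$ shows $\rho(I)=4/3<2$.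

## 4. From a valuation inequality to Theorem 1

In the triangle, powers win over symbolic powers by a factor: $I^{(m)}$ lies in $I^r$ for $r$ about $\frac34m$, not $\frac12m$. The plan is to show that some linear gain always exists. A linear gain beats any bounded shift, so we may work with integral closures, and these are tested by valuations.

**Theorem 2 (local theorem).** Let $(R,\mathfrak m)$ be a regular local ring, $I\subsetneq R$ a radical ideal of height $\ge2$, and $H$ an integer such that all minimal primes of $I$ have height $\le H$. Let $v$ be a discrete valuation of $\operatorname{Frac}R$, nonnegative on $R$ and positive on $\mathfrak m$. Then there is $\delta\in(0,1)$ such that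
$$v(t)\ \ge\ \frac n{H-\delta}\,v(I)\qquad\text{for all }n\ge1,\ t\in I^{(n)}.$$

*Example 6.* For the triangle at the origin with $v=\operatorname{ord}$ we have $v(I)=2$, $H=2$, $v(I^{(n)})=\lceil3n/2\rceil$. The inequality holds for all $n$ exactly when $\frac32\ge\frac2{2-\delta}$, i.e. $\delta\le\frac23$.

We now deduce Theorem 1 from Theorem 2.

**Step 1: reduction to domains.** A regular ring is a finite product of regular domains $R_i$, with $I=\prod I_i$ and $I^{(n)}=\prod I_i^{(n)}$. If $I_i=0$, the formula gives $I_i^{(n)}=0$; if $I_i=R_i$, the intersection is empty and $I_i^{(n)}=R_i$. In both cases $I_i^{(m)}=I_i^r$ for all $m,r\ge1$, so these factors impose nothing. The other factors have big height between $1$ and $h$. There are finitely many, so bounds on $n$ can be maximized. From now on $R$ is a domain and $I$ is nonzero, proper, radical, of big height $\le h$.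

**Step 2: big height one.** The aim is $I^{(n)}=I^n$. This can be checked in $R_P$ for maximal $P\supseteq I$. This ring is a UFD, and all minimal primes of $IR_P$ have height one, so they are principal, say $(f_1),\dots,(f_c)$. Then $IR_P=\bigcap(f_a)=(f)$ with $f=f_1\cdots f_c$. The localization at $(f_a)$ is a discrete valuation ring in which $f$ generates the maximal ideal, so $f^n(R_P)_{(f_a)}\cap R_P=(f_a^n)$ and $(f)^{(n)}=\bigcap(f_a^n)=(f^n)$.

If $h=1$, then $hn-h+1=n$ and part 1 holds for all $n$. If $h\ge2$, such a factor satisfies $I^{(hn-C)}=I^{hn-C}\subseteq I^n$ for $n\ge \max(C,1)$, because then $hn-C\ge n$.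

**Step 3: the integral closure statement for $h\ge2$.** We show that there is $\delta\in(0,1)$ with $I^{(n)}\subseteq\overline{I^{\lfloor n/(h-\delta)\rfloor}}$ for all $n$. Let $v_1,\dots,v_r$ be Rees valuations of $I$ and let $P_i\supseteq I$ be the center of $v_i$. We claim that there is $\delta_i\in(0,1)$ with
$$v_i(t)\ge\frac n{h-\delta_i}v_i(I)\qquad\text{for all }n\ge1,\ t\in I^{(n)}. \tag{2}$$

Theorem 2 wants height $\ge2$, so we first split off the height-one part (in Example 2: $f=x$, $I'=(y,z)$). In the UFD $R_{P_i}$ let $f$ be the product of generators of the height-one minimal primes of $IR_{P_i}$ ($f=1$ if there are none). Let $I'$ be the intersection of the other minimal primes ($I'=R_{P_i}$ if there are none). If a prime factor $f_a$ of $f$ were in a minimal prime $Q$ of $I'$, then $(f_a)\subsetneq Q$ would contradict minimality of $Q$ over $I$. So $f$ is a nzd modulo $I'$, and $IR_{P_i}=(f)\cap I'=fI'$.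

Let $t\in I^{(n)}$. Localizing at each $(f_a)$ shows $f_a^n\mid t$, so $t=f^nt'$. For $Q$ minimal over $I'$, $f$ is a unit in $(R_{P_i})_Q$ and $t\in I^n(R_{P_i})_Q=I'^n(R_{P_i})_Q$. So $t'\in I'^{(n)}$ (or just $t'\in R_{P_i}$ if $I'=R_{P_i}$). Elements outside $P_i$ have $v_i=0$, so $v_i(I)=v_i(f)+v_i(I')$.

If $I'=R_{P_i}$, then $v_i(t)\ge nv_i(f)=nv_i(I)$, and any $\delta_i\in(0,1)$ works in (2) because $h-\delta_i\ge1$. Otherwise $I'$ is a proper radical ideal of height $\ge2$ whose minimal primes have height $\le h$, and $v_i$ is positive on the maximal ideal of $R_{P_i}$. Theorem 2 with $H=h$ gives $\delta_i$ with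
$$v_i(t)\ge nv_i(f)+\frac n{h-\delta_i}v_i(I')\ge\frac n{h-\delta_i}\left(v_i(f)+v_i(I')\right),$$
again since $h-\delta_i\ge1$. This is (2).

Put $\delta=\min_i\delta_i$. Then $v_i(t)\ge\frac n{h-\delta}v_i(I)\ge\lfloor\frac n{h-\delta}\rfloor v_i(I)$ for all $i$, so $t\in\overline{I^{\lfloor n/(h-\delta)\rfloor}}$.

**Step 4: back to ordinary powers.** Let $I$ be generated by $l$ elements. The Lipman–Sathaye theorem (Michigan Math. J. 28 (1981); Huneke–Swanson, Thm 13.3.3) says $\overline{I^{m+l}}\subseteq I^{m+1}$ for $m\ge0$ in a regular ring. Hence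
$$I^{(m)}\subseteq I^r\qquad\text{whenever}\quad \frac m{h-\delta}\ge r+l. \tag{3}$$
For $m=hn-C$ and $r=n$ the condition is $hn-C\ge(h-\delta)(n+l)$, i.e. $\delta n-C\ge l(h-\delta)$, which holds for $n\gg0$. This proves part 2, and $C=h-1$ gives part 1 for $h\ge2$.

**Step 5: $\rho(I)<h$ for $h\ge2$.** In a domain factor, suppose $I^{(m)}\not\subseteq I^r$. By (3), $m/r<(h-\delta)(1+\frac lr)$, which is $\le h-\frac\delta2$ for all $r\ge r_0$, with suitable $r_0$. If $r<r_0$, then (1) gives $I^{(hr)}\subseteq I^r$ (a fortiori if the factor has smaller big height), so $m\le hr-1$ and $m/r\le h-\frac1r\le h-\frac1{r_0}$. Factors of big height one have $I^{(m)}=I^m$, so non-containment forces $m<r$, and they contribute at most $1<h$. The maximum over the finitely many factors is $<h$.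

**Step 6: examples with $\rho(I)$ close to $h$.** Let $M\ge h\ge2$ and $I=\bigcap_{|S|=h}(x_i:i\in S)\subseteq k[x_1,\dots,x_M]$, of big height $h$. A monomial lies in $I$ iff at most $h-1$ variables are missing from it, i.e. it involves at least $M-h+1$ variables. So $I$ is generated in degree $M-h+1$. As in Example 1, $I^{(n)}=\bigcap_S(x_i:i\in S)^n$. So $(x_1\cdots x_M)^c\in I^{(hc)}$. For degree reasons this element is not in $I^r$ if $cM<r(M-h+1)$. Letting $c/r$ approach $(M-h+1)/M$ from below gives $\rho(I)\ge h(M-h+1)/M$, which tends to $h$ as $M\to\infty$. $\square$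

It remains to prove Theorem 2. A regular local ring is a domain, and exactly one of the following holds: $p=0$ in $R$ for a prime $p$ (Section 7); $\mathbb Q\subseteq R$ (Section 8); the residue characteristic is $p>0$ and $p\ne0$ in $R$ (Sections 9 to 11).

## 5. Denominators for a symbolic power, and initial forms

Let $R,I,H,v$ be as in Theorem 2, $k=R/\mathfrak m$, $d=\dim R$, and let $Q_1,\dots,Q_L$ be the minimal primes of $I$. Note $H\ge2$.

**Denominators.** Since $I$ is radical, $IR_{Q_j}=Q_jR_{Q_j}$, and $R_{Q_j}$ is regular of dimension $\le H$. So there are $y^{(j)}_1,\dots,y^{(j)}_H\in I$ (zeros allowed) generating $IR_{Q_j}$. Write $(y^{(j)})$ for the ideal they generate in $R$. Let $0\ne t\in I^{(n)}$. As $I$ is finitely generated and $t\in I^nR_{Q_j}=(y^{(j)})^nR_{Q_j}$, there are $s_j\in R\setminus Q_j$ with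
$$s_jI\subseteq(y^{(j)}),\qquad s_jt\in(y^{(j)})^n. \tag{4}$$
The ideal $(s_1,\dots,s_L)$ lies in no $Q_j$. By prime avoidance it contains some $s\notin\bigcup_jQ_j$, and $s$ is a nzd on $R/I$. For $y\in I$ and integers $a,b\ge0$,
$$s_j^{a+b}t^ay^b=(s_jt)^a(s_jy)^b\in(y^{(j)})^{na+b}. \tag{5}$$
For $c\ge1$,
$$s^{Lc}\in(s_1^c,\dots,s_L^c), \tag{6}$$
because a monomial of degree $Lc$ in $L$ letters has some exponent $\ge c$. In the same way, for an ideal with $H$ generators,
$$(y_1,\dots,y_H)^M\subseteq(y_1^q,\dots,y_H^q)\qquad\text{if }M\ge H(q-1)+1. \tag{7}$$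

**Initial forms.** For a regular local ring $(A,\mathfrak m_A)$, $\operatorname{gr}A=\bigoplus_o\mathfrak m_A^o/\mathfrak m_A^{o+1}$ is a polynomial ring in $\dim A$ variables over the residue field. The initial form of $f\ne0$ is its class in degree $o=\operatorname{ord}f$. For an ideal $\mathfrak J$ put $\operatorname{in}(\mathfrak J)=\bigoplus_o(\mathfrak J\cap\mathfrak m_A^o+\mathfrak m_A^{o+1})/\mathfrak m_A^{o+1}$, so that $\operatorname{gr}(A/\mathfrak J)=\operatorname{gr}(A)/\operatorname{in}(\mathfrak J)$. (Example: in $k[[x,y]]$ the initial form of $x^2+y^3$ is $X^2$.)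

**Lemma 3.** (i) If $\mathfrak J\subsetneq A$ has height $\ge i\ge1$, there are $\rho_1,\dots,\rho_i\in\mathfrak J$ whose initial forms are a regular sequence of forms of positive degree. (ii) If the initial forms of $\rho_1,\dots,\rho_i\in\mathfrak m_A$ are a regular sequence, then $\rho_1,\dots,\rho_i$ is a regular sequence.

*Proof.* (i) Since $\dim\operatorname{gr}(A/\mathfrak J)=\dim A/\mathfrak J$, and both $A$ and the polynomial ring $\operatorname{gr}A$ satisfy "height plus dimension of the quotient equals dimension" (for homogeneous ideals in the second case), $\operatorname{ht}\operatorname{in}(\mathfrak J)=\operatorname{ht}\mathfrak J\ge i$. The ideal $\operatorname{in}(\mathfrak J)$ is generated by forms of positive degree. Suppose forms $G_1,\dots,G_{j-1}\in\operatorname{in}(\mathfrak J)$ of positive degree are a regular sequence, $j\le i$. Their associated primes all have height $j-1$, by Cohen–Macaulayness, so none contains $\operatorname{in}(\mathfrak J)$. Homogeneous prime avoidance (Bruns–Herzog, Lemma 1.5.10)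 gives a form $G_j\in\operatorname{in}(\mathfrak J)$ of positive degree outside all of them. Each nonzero form in $\operatorname{in}(\mathfrak J)$ is, by definition, the initial form of an element of $\mathfrak J$.

(ii) $\dim A/(\rho)=\dim\operatorname{gr}(A/(\rho))\le\dim A-i$, since $\operatorname{in}((\rho))$ contains the initial forms. So $\rho_1,\dots,\rho_i$ is part of a system of parameters of a Cohen–Macaulay ring. $\square$

As $\operatorname{ht}I\ge2$, Lemma 3 gives $y_1,y_2\in I$ with initial forms $Y_1,Y_2$ of degrees $o_1,o_2\ge1$ that form a regular sequence in $\operatorname{gr}R=k[X_1,\dots,X_d]$. They depend only on $I$. (For the triangle: $y_1=xy$, $y_2=z(x+y)$, with $o_1=o_2=2$.)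

## 6. Characteristic $p$: why one multiplier from $I$ gains nothing

Let $p=0$ in $R$, $q=p^e$, and $J^{[q]}=(f^q:f\in J)$. By Kunz, Frobenius on a regular ring $A$ of characteristic $p$ is flat. We use this twice.

- (K1) If $s$ is a nzd on $A/J$, then $s$ is a nzd on $A/J^{[q]}$: base change of $A/J\xrightarrow{s}A/J$ along the $q$-Frobenius gives $A/J^{[q]}\xrightarrow{s^q}A/J^{[q]}$, still injective, and $s$ divides $s^q$.
- (K2) If $z^{(1)},\dots,z^{(c)}$ generate $\operatorname{Syz}(g_1,\dots,g_r)=\{z\in A^r:\sum z_kg_k=0\}$, the vectors obtained by raising their entries to the $q$-th power generate $\operatorname{Syz}(g_1^q,\dots,g_r^q)$: base change the exact sequence $A^c\to A^r\to A$.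

*The first attempt.* Take $na\ge H(q-1)+1$. By (5) with $b=0$ and (7), $s_j^at^a\in(y^{(j)})^{[q]}\subseteq I^{[q]}$. By (6), $s^{La}t^a\in I^{[q]}$. By (K1), $t^a\in I^{[q]}$. So $a\,v(t)\ge q\,v(I)$, and letting $q\to\infty$ with $a/q\to H/n$, $v(t)\ge\frac nHv(I)$. This is Theorem 2 with $\delta=0$. It is worthless for us: without $\delta$, (3) requires $m\ge h(r+l)$.

*One multiplier.* To lower $a$, multiply by $y^b$ with $y\in I$ and $b\approx\delta q$. By (5) it now suffices that $na+b\ge H(q-1)+1$, so $a\approx(H-\delta)q/n$, and the same argument gives $t^ay^b\in I^{[q]}$. Applying $v$ directly yields $a\,v(t)\ge q\,v(I)-b\,v(y)$, and in the limit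
$$v(t)\ge n\,\frac{1-\delta v(y)/v(I)}{H-\delta}\,v(I).$$
But $v(y)\ge v(I)$, so the fraction is at most $\frac{1-\delta}{H-\delta}\le\frac1H$. What we pay for removing $y^b$ is at least what we gained.

The loss is real. In $k[[x,y]]$ with $J=(x,y)$ and $\psi=x^{q-b}$, we have $\psi x^b\in J^{[q]}$ but $\operatorname{ord}\psi=q-b$. Now test with two multipliers $x,y$:
$$(J^{[q]}:x^b)\cap(J^{[q]}:y^b)=(x^{q-b},y^q)\cap(x^q,y^{q-b})=(x^q,\ y^q,\ x^{q-b}y^{q-b}),$$
and this has order $\ge q$ as soon as $2b\le q$. So two independent multipliers can be removed at no cost, for $b$ up to a fixed fraction of $q$. That is what we now prove in general.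

## 7. Removing two multipliers: the key proposition and characteristic $p$

The mechanism: write $\psi y_1^b=\sum c_{1k}g_k^q$. If we knew $\nu(c_{1k})\ge b\,\nu(y_1)$, the term $b\,\nu(y_1)$ would cancel. Comparison with the expression for $\psi y_2^b$ shows that $y_2^bc_{1k}$ is in $(y_1^b)$ up to $\mathfrak m^q$, and then so is $c_{1k}$ up to $\mathfrak m^{q-bo_2}$.

**Proposition 4.** Let $(A,\mathfrak m)$ be regular local of characteristic $p$, $q=p^e$, $J=(g_1,\dots,g_r)\subseteq\mathfrak m$. Let $\nu:A\to\mathbb Z_{\ge0}\cup\{\infty\}$ be a semivaluation with $\nu\ge1$ on $\mathfrak m$, and let $\alpha\in\mathbb Z$ satisfy $\nu(g_k)\ge\alpha$ for all $k$. Suppose for each $k$: either $\nu(g_k)\ge\alpha+1$, or every $z\in\operatorname{Syz}(g_1,\dots,g_r)$ has $z_k\in\mathfrak m$. Let $y_1,y_2\in\mathfrak m$ have initial forms $Y_1,Y_2$ of degrees $o_1,o_2$ forming a regular sequence in $\operatorname{gr}A$, with $\nu(y_1)<\infty$. Let $b\ge0$ be an integer with $b(o_2+\nu(y_1))\le q$. If $\psi y_1^b,\ \psi y_2^b\in J^{[q]}$,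 then $\nu(\psi)\ge q\alpha$.

*Proof.* If $b=0$, then $\psi\in J^{[q]}$ and the claim is clear. Let $b\ge1$.

**Step 1: compare.** Write $\psi y_i^b=\sum_kc_{ik}g_k^q$ for $i=1,2$. Multiply the first by $y_2^b$, the second by $y_1^b$, and subtract:
$$\sum_k\left(y_2^bc_{1k}-y_1^bc_{2k}\right)g_k^q=0.$$

**Step 2: bound $c_{1k}$ when all syzygies have $z_k\in\mathfrak m$.** By (K2), $y_2^bc_{1k}-y_1^bc_{2k}\in\mathfrak m^{[q]}\subseteq\mathfrak m^q$. Since $\operatorname{gr}A$ is a domain, the associated graded ring of $A/(y_1^b)$ is $\operatorname{gr}(A)/(Y_1^b)$, and $Y_2^b$ is a nzd on it, as powers of a regular sequence form a regular sequence. So multiplication by $y_2^b$ raises orders in $A/(y_1^b)$ by exactly $bo_2$. Since $y_2^bc_{1k}$ has order $\ge q$ there, $c_{1k}\in(y_1^b)+\mathfrak m^{q-bo_2}$. Hence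
$$\nu(c_{1k})\ge\min\left(b\nu(y_1),\,q-bo_2\right)=b\nu(y_1),\qquad \nu(c_{1k}g_k^q)\ge q\alpha+b\nu(y_1).$$

**Step 3: the other $k$.** Here $\nu(g_k)\ge\alpha+1$, so $\nu(c_{1k}g_k^q)\ge q\alpha+q\ge q\alpha+b\nu(y_1)$.

**Step 4: cancel.** From $\psi y_1^b=\sum c_{1k}g_k^q$ we get $\nu(\psi)+b\nu(y_1)\ge q\alpha+b\nu(y_1)$, and $\nu(y_1)<\infty$. $\square$

**Proof of Theorem 2 when $p=0$ in $R$.** Take $y_1,y_2$ from Section 5 and
$$\delta=\frac1{o_2+v(y_1)}\le\frac12 .$$
This depends only on $I$ and $v$. Let $0\ne t\in I^{(n)}$. For $q=p^e$ put $b=\lfloor\delta q\rfloor$ and $a=\lceil(H(q-1)+1-b)/n\rceil$. As $H\ge2$, $a\ge0$, and $na+b\ge H(q-1)+1$. By (5) and (7), $s_j^{a+b}t^ay_i^b\in(y^{(j)})^{[q]}\subseteq I^{[q]}$ for all $j$ and $i=1,2$. By (6), $s^{L(a+b)}t^ay_i^b\in I^{[q]}$, and by (K1), $t^ay_i^b\in I^{[q]}$ for $i=1,2$. Apply Proposition 4 with $A=R$, $J=I$, $\nu=v$, $\alpha=v(I)$, $\psi=t^a$, and $g_1,\dots,g_r$ minimal generators of $I$; minimality means that all entries of syzygies lie in $\mathfrak m$. The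 condition $b(o_2+v(y_1))\le q$ holds by the choice of $\delta$. We get $a\,v(t)\ge q\,v(I)$. As $q\to\infty$, $b/q\to\delta$ and $a/q\to(H-\delta)/n$, so $v(t)\ge\frac n{H-\delta}v(I)$. For $t=0$ there is nothing to prove. $\square$

For the triangle with $v=\operatorname{ord}$ this gives $\delta=\frac14$; the optimal value in Example 6 was $\frac23$.

## 8. Equal characteristic zero: descending an arc to characteristic $p$

Now $\mathbb Q\subseteq R$. Keep $y_1,y_2$ and $\delta=1/(o_2+v(y_1))\le\frac12$; fix $n$ and $0\ne t\in I^{(n)}$. We want to transport the data of the argument to characteristic $p$ for infinitely many $p$ and apply Proposition 4 there with $q=p$. Three things must survive the reduction: the value of $v$ on a few elements, the syzygy condition, and the fact that $s$ is a nzd modulo the ideal. A minimal generating set need not stay minimal after reduction. This is why Proposition 4 offers the alternative $\nu(g_k)\ge\alpha+1$, which does survive.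

We recall three facts.

- *Buchsbaum–Eisenbud criterion.* Let $A$ be a regular local ring and $0\to C_N\to\dots\to C_0$ a complex of finite free modules with matrices $E_i:C_i\to C_{i-1}$. Let $\operatorname{rank}E_i$ be the largest size of a nonzero minor, $I_c(E_i)$ the ideal of $c$-minors, $I_0=A$. Then $H_i(C_\bullet)=0$ for all $i\ge1$ if and only if for all $i\ge1$: $\operatorname{rank}E_i+\operatorname{rank}E_{i+1}=\operatorname{rank}C_i$, and $I_{\operatorname{rank}E_i}(E_i)$ is $A$ or has height $\ge i$ (equivalently, contains a regular sequence of length $i$).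
- *Artin approximation* (Publ. IHÉS 36 (1969), Thm 1.10). Let $A^h\subseteq K[[x_1,\dots,x_d]]$ be the henselization of $K[x]_{(x)}$. A solution in $K[[x]]$ of a finite polynomial system over $A^h$ is congruent modulo $(x)^c$, for any given $c$, to a solution in $A^h$.
- *Generic freeness* (Matsumura, *Commutative Ring Theory*, Thm 24.1). Let $\Lambda$ be a Noetherian domain and $M$ a finite module over a finitely generated $\Lambda$-algebra. Then $M$ becomes free over $\Lambda$ after inverting some nonzero element of $\Lambda$.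

**Step 1: power series and an arc.** The aim is to realize $v$ as the order along an arc in a power series ring. Let $\widehat O_v$ be the completed valuation ring of $v$, and $\widehat R=k[[x_1,\dots,x_d]]$ with a coefficient field $k$. As $v\ge1$ on $\mathfrak m$, $R\to\widehat O_v$ extends continuously to $\widehat R\to\widehat O_v$. By Zorn's lemma let $K$ be a maximal subfield of $\widehat O_v$ containing the image of $k$.

We check that $K$ maps onto the residue field. Let $\zeta$ be in the residue field. If $\zeta$ is transcendental over $K$, then for any lift $\tilde\zeta$ all nonzero elements of $K[\tilde\zeta]$ are units of $\widehat O_v$, so $K(\tilde\zeta)\subseteq\widehat O_v$ is a larger field. If $\zeta\notin K$ is algebraic over $K$, its minimal polynomial is separable (characteristic $0$), and Hensel's lemma lifts $\zeta$ to a root $\tilde\zeta$, so $K[\tilde\zeta]$ is a larger field. Both contradict maximality. So $\widehat O_v=K[[\pi]]$.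

Let $A=K[[x_1,\dots,x_d]]$. The local map $\widehat R\to A$ of regular local rings of equal dimension satisfies $\mathfrak m_{\widehat R}A=\mathfrak m_A$, so it is flat. Hence $A$ is flat over $R$. Let $\Phi:A\to K[[\pi]]$ be the continuous $K$-algebra map sending $x_i$ to its image $x_i(\pi)\in\pi K[[\pi]]$, and $\nu=\operatorname{ord}_\pi\circ\,\Phi$. On $\widehat R$ the map $\Phi$ agrees with $\widehat R\to\widehat O_v$. So $\nu|_R=v$, and $\nu\ge1$ on $\mathfrak m_A$.

**Step 2: generators adapted to the arc.** Let $\alpha=v(I)$ and take generators $f_1,\dots,f_r$ of $I$ with $v(f_1)=\alpha$. Put $g_1=f_1$, and for $k\ge2$ put $g_k=f_k-\kappa_kf_1$, where $\kappa_k\in K$ is the constant term of $\Phi(f_k)/\Phi(f_1)\in K[[\pi]]$. Then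
$$\nu(g_1)=\alpha,\qquad\nu(g_k)\ge\alpha+1\quad(k\ge2), \tag{8}$$
and the $g_k$ generate $IA$. By flatness $s$ is a nzd on $A/IA$. Since $\operatorname{gr}A=K\otimes_k\operatorname{gr}R$, the initial forms of $y_1,y_2$ in $\operatorname{gr}A=K[X]$ are still a regular sequence of degrees $o_1,o_2$.

**Step 3: a certificate that $s$ is a nzd.** We encode this property by equations and initial forms. Let $F_\bullet$ be a finite free resolution of $A/IA$ with $F_0=A$, matrices $D_i$, and $D_1=(g_1,\dots,g_r)$. Let $C_\bullet$ be the mapping cone of $s:F_\bullet\to F_\bullet$: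
$$C_i=F_i\oplus F_{i-1},\qquad E_i(f,f')=(D_if+sf',\,-D_{i-1}f').$$
It sits in an exact sequence $H_i(F_\bullet)\to H_i(C_\bullet)\to H_{i-1}(F_\bullet)\xrightarrow{s}H_{i-1}(F_\bullet)$. Since $s$ is a nzd on $H_0(F_\bullet)=A/IA$ and $F_\bullet$ is a resolution, $H_i(C_\bullet)=0$ for $i\ge1$. Put $r_i=\operatorname{rank}E_i$. By the criterion, $r_i+r_{i+1}=\operatorname{rank}C_i$ for $i\ge1$, and each $I_{r_i}(E_i)$, $i\ge1$, is $A$ or has height $\ge i$. In the first case choose a unit in it. In the second choose, by Lemma 3, $\rho_{i1},\dots,\rho_{ii}\in I_{r_i}(E_i)$ whose initial forms are a regular sequence.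

All the elements involved satisfy the following finite system of polynomial equations over $\mathbb Z$, where each $*$ is a further unknown:

- $D_iD_{i+1}=0$ and $D_1=(g_1,\dots,g_r)$;
- each $\rho_{ij}$ (or chosen unit) is a $*$-combination of the $r_i$-minors of $E_i$;
- $y_i=\sum_k*\,g_k$ $(i=1,2)$ and $y^{(j)}_l=\sum_k*\,g_k$;
- $s_jg_k=\sum_l*\,y^{(j)}_l$, $\ s_jt=\sum_{|\beta|=n}*\,(y^{(j)})^\beta$, $\ s=\sum_j*\,s_j$.

**Step 4: Artin approximation.** Elements of $K[[x]]$ involve infinitely many coefficients and cannot be reduced modulo $p$ directly, so we move to algebraic power series. Choose $c$ larger than $v(t)$, $\alpha+1$, $v(y_1)$ and the orders of $y_1,y_2$ and all $\rho_{ij}$. Replace all elements by a solution in $A^h$ congruent to the given one modulo $(x)^c$, keeping the names. Since $\nu\ge c$ on $(x)^c$, the following persist: $\nu(t)=v(t)$, $\nu(y_1)=v(y_1)$, (8), the initial forms of $y_1,y_2,\rho_{ij}$, the units being units, and $g_k\in\mathfrak m_A$. (Here $v(t)$ and $v(y_1)$ are the numbers from the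 original situation.) Next truncate each $x_i(\pi)$ modulo $\pi^c$ to a polynomial in $\pi K[\pi]$. This changes every $\Phi(f)$ only modulo $\pi^c$, so all statements about $\nu$ persist.

**Step 5: all coefficients lie in a finitely generated ring.** We show that each $z\in A^h$ lies in $\Lambda[[x]]$ for a finitely generated $\mathbb Z$-algebra $\Lambda\subseteq K$. The henselization $A^h$ is the filtered colimit of standard étale neighborhoods $B=(K[x][T]/(P))_G$, with $P$ monic in $T$ and $P_T=\partial P/\partial T$ invertible in $B$, together with a $K$-rational point $x=0$, $T=\tau\in K$; so $P(0,\tau)=0$, $P_T(0,\tau)\ne0$, $G(0,\tau)\ne0$. The map $B\to K[[x]]$ sends $T$ to the unique $T(x)\in K[[x]]$ with $T(0)=\tau$ and $P(x,T(x))=0$. So $z=N(x,T(x))/G(x,T(x))^\ell$ for some polynomial $N$ and some $\ell$. Let $\Lambda$ be generated by the coefficients of $P,G,N$ and by $\tau,P_T(0,\tau)^{-1},G(0,\tau)^{-1}$. A power series over $\Lambda$ with unit constant term is a unit, and $\Lambda[[x]]$ is $(x)$-adically complete.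 So Hensel's lemma gives a root of $P$ in $\Lambda[[x]]$ congruent to $\tau$ modulo $(x)$. By uniqueness in $K[[x]]$ it is $T(x)$. Also $G(x,T(x))$ has unit constant term, so $z\in\Lambda[[x]]$.

We have finitely many elements, so one $\Lambda$ serves them all. Enlarging it, we assume $x_i(\pi)\in\pi\Lambda[\pi]$, so $\Phi$ maps $\Lambda[[x]]$ to $\Lambda[[\pi]]$. Invert in $\Lambda$ the leading coefficients of $\Phi(t),\Phi(g_1),\Phi(y_1)$ and the constant terms of the chosen units.

**Step 6: regular sequences survive.** Let $G_1,\dots,G_i\in\Lambda[X]$ be one of the finitely many sequences of initial forms (of $y_1,y_2$, or of $\rho_{i1},\dots,\rho_{ii}$). It is a regular sequence over $K$, hence over $\operatorname{Frac}\Lambda$, as $K$ is faithfully flat over $\operatorname{Frac}\Lambda$. By generic freeness, after inverting a nonzero element of $\Lambda$ all $M_j=\Lambda[X]/(G_1,\dots,G_j)$, $0\le j\le i$, are $\Lambda$-free. Then $M_{j-1}\subseteq M_{j-1}\otimes\operatorname{Frac}\Lambda$, so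
$$0\to M_{j-1}\xrightarrow{\,G_j\,}M_{j-1}\to M_j\to0$$
is exact. As $M_j$ is flat, the sequence stays exact after tensoring with any residue field $F$ of $\Lambda$. Moreover $M_i\otimes F\ne0$ since $\deg G_j>0$. So the reduced forms are a regular sequence in $F[X]$. In particular they are nonzero, so they are the initial forms of the reduced elements, with the same degrees.

**Step 7: reduction modulo $p$.** By generic freeness over $\mathbb Z$, $\Lambda[1/m]$ is a nonzero free $\mathbb Z[1/m]$-module for some $m\ge1$, so $p\Lambda\ne\Lambda$ for all primes $p\nmid m$. For such $p$ let $F$ be the residue field of a maximal ideal of $\Lambda$ containing $p$. Reduce everything via $\Lambda[[x]]\to A_F=F[[x]]$ and $\Lambda[[\pi]]\to F[[\pi]]$. Let $J=(g_1,\dots,g_r)\subseteq A_F$, and let $\nu_F$ be the order along the reduced arc. In $A_F$ all equations of Step 3 hold and $J\subseteq\mathfrak m_{A_F}$. Since leading coefficients were inverted,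
$$\nu_F(t)=v(t),\quad\nu_F(y_1)=v(y_1),\quad\nu_F(g_1)=\alpha,\quad\nu_F(g_k)\ge\alpha+1\ (k\ge2).$$
Also $\nu_F\ge1$ on $\mathfrak m_{A_F}$, and the initial forms of $y_1,y_2$ are a regular sequence of degrees $o_1,o_2$.

*The element $s$ is a nzd on $A_F/J$.* The reduced $C_\bullet$ is a complex, because $D_iD_{i+1}=0$. For $i\ge1$, $I_{r_i}(E_i)$ contains a unit or, by Step 6 and Lemma 3(ii), a regular sequence of length $i$. In particular it is nonzero, so $\operatorname{rank}E_i\ge r_i$. Over the domain $A_F$ a complex satisfies $\operatorname{rank}E_i+\operatorname{rank}E_{i+1}\le\operatorname{rank}C_i=r_i+r_{i+1}$ for $i\ge1$. So equality holds and $\operatorname{rank}E_i=r_i$ for all $i\ge1$. By Buchsbaum–Eisenbud, $H_1(C_\bullet)=0$, and the exact sequence $H_1(C_\bullet)\to H_0(F_\bullet)\xrightarrow{s}H_0(F_\bullet)$ with $H_0(F_\bullet)=A_F/J$ gives the assertion. (We do not need that the reduced $F_\bullet$ is a resolution.)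

**Step 8: conclusion.** Take $q=p$, $b=\lfloor\delta p\rfloor$, $a=\lceil(H(p-1)+1-b)/n\rceil$. In $A_F$ we have $s_jJ\subseteq(y^{(j)})\subseteq J$, $s_jt\in(y^{(j)})^n$, $y_1,y_2\in J$ and $s\in(s_1,\dots,s_L)$. So (5), (6), (7) apply: $s_j^{a+b}t^ay_i^b\in(y^{(j)})^{na+b}\subseteq J^{[p]}$, hence $s^{L(a+b)}t^ay_i^b\in J^{[p]}$, hence $t^ay_i^b\in J^{[p]}$ for $i=1,2$ by (K1). The hypothesis of Proposition 4 on syzygies holds. For $k\ge2$, $\nu_F(g_k)\ge\alpha+1$. For $k=1$, a syzygy $z$ with $z_1$ a unit would give $\alpha=\nu_F(z_1g_1)=\nu_F\left(\sum_{k\ge2}z_kg_k\right)\ge\alpha+1$. Also $b(o_2+\nu_F(y_1))\le p$. So $a\,v(t)\ge p\,\alpha=p\,v(I)$. This holds for all $p\nmid m$; letting $p\to\infty$ gives $v(t)\ge\frac n{H-\delta}v(I)$. The ring $\Lambda$ and the number $m$ depend on $n,t$, but $\delta$ does not. $\square$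

## 9. Perfectoid rings and a faithfully flat cover of $\widehat R$

From here on $\operatorname{char}R/\mathfrak m=p$ and $p\ne0$ in $R$. There is no Frobenius on $R$. In its place we use a flat extension $S$ in which all elements have $p$-power roots, and work with $t^{a/q}$ and $I$ in place of $t^a$ and $I^{[q]}$.

**Definition (perfectoid).** We use the sense of Bhatt–Morrow–Scholze (BMS), *Integral $p$-adic Hodge theory*, §3. A ring $S$ is perfectoid if it is $\varpi$-adically complete for some $\varpi$ with $\varpi^p\mid p$, Frobenius $S/p\to S/p$ is surjective, and the kernel of the map $\theta$ below is principal. Such rings are $p$-adically complete. The tilt is $S^\flat=\varprojlim_{x\mapsto x^p}S/p$, a perfect ring of characteristic $p$. We use these facts from BMS §3.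

- (P1) Reduction modulo $p$ identifies the multiplicative monoid $\varprojlim_{x\mapsto x^p}S$ with $S^\flat$. So $g\in S^\flat$ is a sequence $(g_0,g_1,\dots)$ in $S$ with $g_{n+1}^p=g_n$. We put $g^\sharp=g_0$; then $(g^{1/p^n})^\sharp=g_n$. The map $g\mapsto g^\sharp$ is multiplicative, and modulo $p$ it is a ring homomorphism $S^\flat\to S/p$.
- (P2) There is a surjection $\theta:W(S^\flat)\to S$ with $\theta([x])=x^\sharp$. Every element $\sum p^i[c_i]\in\ker\theta$ with $c_1$ a unit generates $\ker\theta$.
- (P3) For finite sums, $\left(\sum x_i\right)^\sharp=\lim_n\left(\sum(x_i^{1/p^n})^\sharp\right)^{p^n}$ $p$-adically. Indeed $\left(\left(\sum x_i\right)^{1/p^n}\right)^\sharp\equiv\sum(x_i^{1/p^n})^\sharp$ modulo $p$ by (P1), and $p^n$-th powers of elements congruent modulo $p$ are congruent modulo $p^{n+1}$.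

*Example 7.* Let $S_0$ be the $p$-adic completion of $\mathbb Z_p[p^{1/p^\infty}]$. Then $S_0/p=\mathbb F_p[t^{1/p^\infty}]/(t)$ with $t^{1/p^n}$ the class of $p^{1/p^n}$. Frobenius is surjective on it, and $(p^{1/p})^p\mid p$. The tilt is the $t$-adic completion of $\mathbb F_p[t^{1/p^\infty}]$, and $t^\sharp=p$. The kernel of $\theta$ is generated by $p-[t]$: modulo $p$, $\theta$ becomes $S_0^\flat\to S_0^\flat/t=S_0/p$. So if $\theta(f)=0$, then $f=(p-[t])g_0+pf_1$ with $p\theta(f_1)=0$, hence $\theta(f_1)=0$; iterating, $f=(p-[t])\sum p^ig_i$. By (P3), $(1+t)^\sharp=\lim(1+p^{1/p^n})^{p^n}$. So $\sharp$ is not given by an additive formula, and this is the difficulty that Lemma 7 handles.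

**The ring $S$.** By Bhatt–Iyengar–Ma (*Regular rings and perfect(oid) algebras*, Comm. Algebra 47 (2019)) there is a faithfully flat map $\widehat R\to A_\infty$ with $A_\infty$ perfectoid. By André's flatness lemma (Bhatt–Scholze, *Prisms and prismatic cohomology*, Ann. of Math. 196 (2022), Thm 7.14) there is a $p$-completely faithfully flat map $A_\infty\to S$ with $S$ perfectoid and absolutely integrally closed (every monic polynomial has a root). Here $p$-completely faithfully flat means that $S\otimes^L_{A_\infty}A_\infty/p$ is concentrated in degree $0$ and faithfully flat over $A_\infty/p$.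

*$S$ is $p$-torsion free and faithfully flat over $\widehat R$.* $A_\infty$ is $p$-torsion free, being flat over the domain $\widehat R$, where $p\neq 0$. So $S\otimes^L_{A_\infty}A_\infty/p$ is the complex $S\xrightarrow pS$. Hence $S$ is $p$-torsion free and $S/p$ is faithfully flat over $A_\infty/p$. Moreover $S/p^n=S\otimes^L_{A_\infty}A_\infty/p^n$, so $S/p^n\otimes^L_{A_\infty/p^n}A_\infty/p=S/p$ is flat over $A_\infty/p$. By the local criterion for the nilpotent ideal $(p)$, $S/p^n$ is flat over $A_\infty/p^n$, hence over $\widehat R/p^n$. An inverse limit, with surjective transition maps, of flat modules over $\widehat R/p^n$ is flat over the Noetherian ring $\widehat R$ (Stacks Project, Tag 0912). So $S=\varprojlim S/p^n$ is flat over $\widehat R$. Finally $\widehat R/p\to A_\infty/p\to S/p$ is faithfully flat, so $S/\mathfrak mS\ne0$, and $S$ is faithfully flat over $\widehat R$.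

*Roots.* Every $x\in S$ has a compatible system of $p$-power roots, so $x=(x^\flat)^\sharp$ for some $x^\flat\in S^\flat$. Fix such choices for all $x\in S$, with $0^\flat=0$. (The choice need not be multiplicative in $x$.) For $e\in\mathbb Z[1/p]_{\ge0}$ put $x^e=\left((x^\flat)^e\right)^\sharp$. Then $x^e$ is the usual power for integral $e$, and $x^{e+e'}=x^ex^{e'}$.

*Presentation of $S$.* We have $S=W(S^\flat)/(p-[p^\flat])$. The element $p-[p^\flat]$ is in $\ker\theta$, and by (P2) we need its coefficient $c_1$ to be a unit. If $p$ is odd, $p-[p^\flat]=[-p^\flat]+p[1]$ and $c_1=1$. If $p=2$, then $-1=\sum_{i\ge0}2^i$, so $2-[p^\flat]=[p^\flat]+2(1+[p^\flat])+4(\cdots)$ and $c_1=1+p^\flat$. This is a unit, because each component $1+2^{1/2^n}$ is a unit of $S/2$, as $2^{1/2^n}$ is nilpotent there.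

*$p^\flat$ is a nzd in $S^\flat$.* If $p^\flat g=0$, then $(p^\flat)^{1/p^n}g^{1/p^n}=0$, so $p^{1/p^n}(g^{1/p^n})^\sharp=0$. As $p^{1/p^n}$ divides the nzd $p$, $(g^{1/p^n})^\sharp=0$ for all $n$; so $g=0$.

## 10. Taking $q$-th roots up to $p^\varepsilon$, and regular sequences of roots

In a perfect ring of characteristic $p$, $u^q\in(w_1,\dots,w_l)^M$ with $M>lq$ implies $u^q\in(w_1^q,\dots,w_l^q)$, hence $u\in(w_1,\dots,w_l)$. We need a substitute in $S$. The plan is to prove a statement about integral closures in $S^\flat$ with valuations, extract roots in $S^\flat$, and return by (P3).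

**Lemma 5.** Let $O$ be a perfect rank-one valuation ring of characteristic $p$, $0\ne\varpi\in\mathfrak m_O$, $T=W(O)/(p-[\varpi])$. If $x,y\in O$ and $[x]\in[y]T$, then $x\in yO$.

*Proof.* *$T$ is $p$-torsion free:* if $pf=(p-[\varpi])g$ in $W(O)$, then modulo $p$ we get $\varpi\bar g=0$ in the domain $O$, so $g=pg'$ and $f=(p-[\varpi])g'$. Also $T/p=O/\varpi\ne0$, so $p^m\ne0$ in $T$ for all $m$. *If $0\ne x\in O$, then $[x]\ne0$ in $T$:* $x$ divides some $\varpi^m$ (rank one), and $[\varpi]^m=p^m\ne0$ in $T$.

Now let $[x]=[y]a$ in $T$ and suppose $x\notin yO$. Then $x\ne0$ and $y=xc$ with $c\in\mathfrak m_O$, so $[x](1-[c]a)=0$. Some power $c^m$ lies in $\varpi O$, so $([c]a)^m\in[\varpi]T=pT$. As $W(O)$ is $p$-complete, $p$ lies in the Jacobson radical of $T$. So $1-([c]a)^m$ is a unit, and so is its divisor $1-[c]a$. Thus $[x]=0$ in $T$, a contradiction. $\square$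

**Lemma 6 (valuative criterion).** Let $J=(j_1,\dots,j_c)$ be an ideal of a ring $B$ and $x\in B$. If $x\in JV$ for every minimal prime $\mathfrak p$ of $B$ and every valuation ring $V\supseteq B/\mathfrak p$ of $\operatorname{Frac}(B/\mathfrak p)$, then $x\in\overline J$.

*Proof.* Suppose $x\notin\overline J$. The set $\{x^n+a_1x^{n-1}+\dots+a_n:n\ge0,\ a_i\in J^i\}$ is multiplicatively closed and does not contain $0$. So some prime, hence some minimal prime $\mathfrak p$, is disjoint from it. In $D=B/\mathfrak p$ the image of $x$ is therefore not integral over $JD$; in particular it is nonzero. Let $D'=D[j_1/x,\dots,j_c/x]\subseteq\operatorname{Frac}D$. The ideal $(j_1/x,\dots,j_c/x)D'$ is proper: otherwise $1=\sum_{|\gamma|\ge1}c_\gamma(j/x)^\gamma$ with $c_\gamma\in D$, and multiplying by a high power of $x$ gives an integral equation for $x$ over $JD$. So there is a valuation ring $V\supseteq D'$ of $\operatorname{Frac}D$ with all $j_i/x\in\mathfrak m_V$. Then $x\notin JV$, contrary to hypothesis. $\square$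

**Lemma 7.** Let $w_1,\dots,w_l\in S$ ($l\ge1$), $u^\flat\in S^\flat$, $u=(u^\flat)^\sharp$, $q$ a power of $p$, $M>lq$ an integer, and $u^q\in(w_1,\dots,w_l)^MS$. Then $p^\varepsilon u\in(w_1,\dots,w_l)S+p^NS$ for all $\varepsilon\in\mathbb Z[1/p]_{>0}$ and $N\ge1$.

*Proof.* **Step 1: an integral closure statement in $S^\flat$.** For $\mathcal L\in\mathbb N$ put $J=\left((w_1^\flat)^M,\dots,(w_l^\flat)^M,(p^\flat)^{\mathcal L}\right)\subseteq S^\flat$. We claim
$$x:=(p^\flat)^\kappa(u^\flat)^q\in\overline J\qquad\text{for every }\kappa\in\mathbb Z[1/p]_{>0}.$$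
By Lemma 6 let $V\supseteq S^\flat/\mathfrak p$ be a valuation ring of $\operatorname{Frac}(S^\flat/\mathfrak p)$, $\mathfrak p$ a minimal prime; we show $x\in JV$. The fraction field is perfect, and so is $V$, being integrally closed. The image of $p^\flat$ in $V$ is nonzero, since a nzd lies in no minimal prime. If $p^\flat$ is a unit in $V$, then $JV=V$.

Otherwise let $\mathfrak q_1=\sqrt{p^\flat V}$ and $\mathfrak q_0=\bigcap_n(p^\flat)^nV$. In a valuation ring these are primes. We have $p^\flat\notin\mathfrak q_0$. Any prime $\mathfrak q\supsetneq\mathfrak q_0$ contains an element outside some $(p^\flat)^nV$, hence contains $(p^\flat)^n$, hence contains $\mathfrak q_1$. So $O=V_{\mathfrak q_1}/\mathfrak q_0V_{\mathfrak q_1}$ is a rank-one valuation ring, and it is perfect. Moreover $\mathfrak q_iV_{\mathfrak q_1}=\mathfrak q_i$: if $g\in\mathfrak q_i$ and $f\in V\setminus\mathfrak q_1$, then $f\mid g$ in $V$ and the quotient lies in $\mathfrak q_i$. Let $\varpi\in O$ be the image of $p^\flat$; it is nonzero and not a unit.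 Put $T=W(O)/(p-[\varpi])$. The map $S^\flat\to O$, written $g\mapsto\bar g$, induces a ring map $S=W(S^\flat)/(p-[p^\flat])\to T$ with $g^\sharp\mapsto[\bar g]$.

Choose $i$ such that $\bar w_i^\flat$ divides all $\bar w_{i'}^\flat$ in $O$. From $u^q\in(w)^MS$ we get $[\bar u^\flat]^q\in[\bar w_i^\flat]^MT$, so $(\bar u^\flat)^q\in(\bar w_i^\flat)^MO$ by Lemma 5.

If $\bar w_i^\flat=0$, then $u^\flat$ maps into $\mathfrak q_0\subseteq(p^\flat)^{\mathcal L}V\subseteq JV$, so $x\in JV$. If $\bar w_i^\flat\ne0$, then $(w_i^\flat)^M\notin\mathfrak q_0$, so $\mathfrak q_0\subseteq(w_i^\flat)^MV_{\mathfrak q_1}$ and therefore $(u^\flat)^q\in(w_i^\flat)^MV_{\mathfrak q_1}$. Some power of $(p^\flat)^\kappa$ is a multiple of $p^\flat$, so $(p^\flat)^\kappa\in\mathfrak q_1$ and $(p^\flat)^\kappa V_{\mathfrak q_1}\subseteq\mathfrak q_1V_{\mathfrak q_1}=\mathfrak q_1\subseteq V$. Hence $x\in(w_i^\flat)^MV\subseteq JV$. This proves the claim.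

**Step 2: extract roots in $S^\flat$.** Fix $\lambda$ with $l<\lambda<M/q$ and $\vartheta>0$ with $\frac Mq(1-2\vartheta)>\lambda$. Given $N_1\in\mathbb N$, choose $\mathcal L\ge qN_1/\vartheta$. Let $x$ satisfy an integral equation of degree $K_0$ over $J$. With $J'=J+(x)$ this says $J'^{K_0}=JJ'^{K_0-1}$, so $x^m\in J'^m=J^{m-K_0+1}J'^{K_0-1}\subseteq J^{m-K_0+1}$ for $m\ge K_0$. Choose $e$ with $p^e\ge K_0$ and $(K_0-1)/p^e<\vartheta$, take $m=p^e$, and extract $qp^e$-th roots in the perfect ring $S^\flat$, where this is additive. We find that $(p^\flat)^{\kappa/q}u^\flat$ is a combination of elements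
$$\prod_i(w_i^\flat)^{Mk_i/(qp^e)}\,(p^\flat)^{\mathcal Lk_0/(qp^e)},\qquad k_0+\sum_ik_i=p^e-K_0+1 .$$
If $k_0\ge\vartheta p^e$, the element is divisible by $(p^\flat)^{N_1}$. Otherwise $\sum k_i\ge(1-2\vartheta)p^e$, and the total $w^\flat$-exponent is $\ge\frac Mq(1-2\vartheta)>\lambda$. So, with $\varepsilon=\kappa/q$, which is arbitrary in $\mathbb Z[1/p]_{>0}$,
$$(p^\flat)^\varepsilon u^\flat=\sum_{i=1}^{c}A_i+(p^\flat)^{N_1}A_0,\qquad A_i=a_i(w^\flat)^{\gamma_i}\ (i\ge1),\quad\gamma_i\in\mathbb Z[1/p]^l_{\ge0},\ |\gamma_i|\ge\lambda .$$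

**Step 3: return to $S$.** Let $\vartheta'=1-l/\lambda>0$ and use Step 2 with $N_1\ge N/\vartheta'$. By (P3),
$$p^\varepsilon u=\lim_n\left(\sum_{i\ge1}(A_i^{1/p^n})^\sharp+p^{N_1/p^n}(A_0^{1/p^n})^\sharp\right)^{p^n}.$$
Expand the power. A term in which the last summand occurs $k_0$ times is divisible by $p^{N_1k_0/p^n}$ and has total $w$-exponent $\ge\lambda(1-k_0/p^n)$. If $k_0>\vartheta'p^n$, the term lies in $p^NS$. Otherwise the total $w$-exponent is $\ge\lambda(1-\vartheta')=l$, so one of the $l$ exponents is $\ge1$ and the term lies in some $w_iS$. Hence all approximants lie in $(w)S+p^NS$. For large $n$ they agree with $p^\varepsilon u$ modulo $p^N$, so $p^\varepsilon u\in(w)S+p^NS$. $\square$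

**Lemma 8.** Let $w_1,\dots,w_d$ be a system of parameters of $\widehat R$, $\mathcal T\subseteq\{1,\dots,d\}$, $j\notin\mathcal T$, and $e_i\in\mathbb Z[1/p]\cap(0,1]$ for $i\in\mathcal T$. Then $w_j$, hence each $w_j^e$ with $e\in\mathbb Z[1/p]\cap(0,1]$, is a nzd on $S/(w_i^{e_i}:i\in\mathcal T)$.

*Proof.* Induct on the number of $i\in\mathcal T$ with $e_i<1$. If it is $0$, use that $w_1,\dots,w_d$ is a regular sequence in any order on $\widehat R$, and that $S$ is flat. Now let $e_i<1$ and $\mathfrak a=(w_k^{e_k}:k\in\mathcal T\setminus\{i\})S$. By induction $w_i$, hence its divisor $w_i^{1-e_i}$, is a nzd on $S/\mathfrak a$. So multiplication by $w_i^{1-e_i}$ embeds $S/(\mathfrak a,w_i^{e_i})$ into $S/(\mathfrak a,w_i)$: if $w_i^{1-e_i}f\in\mathfrak a+w_iS$, then $w_i^{1-e_i}(f-w_i^{e_i}g)\in\mathfrak a$ for some $g$, so $f\in\mathfrak a+w_i^{e_i}S$. By induction $w_j$ is a nzd on $S/(\mathfrak a,w_i)$, hence on the submodule. Finally $w_j^e$ divides $w_j$. $\square$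

**Extending $v$ to $S$.** We need a semivaluation $\omega:S\to\mathbb R_{\ge0}\cup\{\infty\}$ with
$$\omega|_R=v,\qquad\omega(x^e)=e\,\omega(x)\quad(x\in S,\ e\in\mathbb Z[1/p]_{>0}). \tag{9}$$
Let $\mathcal V=\widehat O_v$ with uniformizer $\pi$, and $\widehat R\to\mathcal V$ the extension of $R\to\mathcal V$. The ring $S'=S\otimes_{\widehat R}\mathcal V$ is $\mathcal V$-flat, and $S'/\pi S'=(S/\mathfrak mS)\otimes_{R/\mathfrak m}\mathcal V/\pi\ne0$. Choose a prime $\mathfrak P_1\ni\pi$ of $S'$ and, by going down, a prime $\mathfrak P_0\subseteq\mathfrak P_1$ with $\mathfrak P_0\cap\mathcal V=0$. Choose a valuation ring $\mathcal W$ dominating $(S'/\mathfrak P_0)_{\mathfrak P_1}$; in it $\pi$ is neither zero nor a unit. As in Step 1 of Lemma 7, with $\mathfrak r_1=\sqrt{\pi\mathcal W}$ and $\mathfrak r_0=\bigcap_n\pi^n\mathcal W$, the ring $\mathcal W_{\mathfrak r_1}/\mathfrak r_0$ is a rank-one valuation ring in which $\pi$ is neither zero nor a unit. Normalize its valuation by $\pi\mapsto1$ and pull it back to $S$. Units of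 $\mathcal V$ get value $0$, so $\omega|_R=v$. If $ep^n=c$ is an integer, then $(x^e)^{p^n}=x^c$, so $p^n\omega(x^e)=c\,\omega(x)$.

## 11. Theorem 2 in mixed characteristic

We now run the two-multiplier argument of Section 7 in $S$.

**Step 1: parameters and a substitute for $\mathfrak m^{[q]}$.** Since $\operatorname{ht}I\ge2$, choose $y_1,y_2\in I$ forming a regular sequence, and complete to a system of parameters $w_1=y_1$, $w_2=y_2$, $w_3,\dots,w_d\in\mathfrak m$ of $R$. Let $q_0$ be a power of $p$ with $\mathfrak m^{q_0}\subseteq(w_1,\dots,w_d)$, let $q_1$ be a power of $p$ with $q_1>dq_0$, and put $z_i=w_i^{1/q_1}$. We claim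
$$p^\varepsilon\,\mathfrak mS\subseteq(z_1,\dots,z_d)S\qquad\text{for all }\varepsilon\in\mathbb Z[1/p]_{>0}. \tag{10}$$
For $x\in\mathfrak m\widehat R$ we have $x^{q_0}\in(w_1,\dots,w_d)S\subseteq(z_1,\dots,z_d)^{q_1}S$. Lemma 7 (with $l=d$, $q=q_0$, $M=q_1$, and $z_1,\dots,z_d$ in place of the $w_i$) gives $p^\varepsilon x\in(z)S+p^NS$ for all $N$. For $N\ge q_0$, $p^N\in\mathfrak m^{q_0}S\subseteq(z)S$.

**Step 2: constants.** Put
$$\delta=\frac1{q_1(1+v(y_1))}\in(0,1).$$
It does not depend on $n$ or $t$. Let $0\ne t\in I^{(n)}$, with $s_j,s,y^{(j)}$ as in Section 5. For a large power $q$ of $p$ set $b=\lfloor\delta q\rfloor\ge1$ and $a=\lfloor(Hq-b)/n\rfloor+1\ge1$, so $na+b>Hq$. Put $\tau=t^{a/q}$ and $\eta_i=y_i^{b/q}$ for $i=1,2$.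

**Step 3: $p^\varepsilon\tau\eta_i\in(I+p^N)S$ for all $\varepsilon\in\mathbb Z[1/p]_{>0}$, $N\ge1$, $i=1,2$.** This replaces $t^ay_i^b\in I^{[q]}$. Let $u^\flat=(t^\flat)^{a/q}(y_i^\flat)^{b/q}(s_j^\flat)^{(a+b)/q}$ and $u=(u^\flat)^\sharp=\tau\eta_is_j^{(a+b)/q}$. By (5), $u^q=t^ay_i^bs_j^{a+b}\in(y^{(j)})^{na+b}S$. Lemma 7 with $l=H$, $M=na+b$ gives $p^\varepsilon u\in(y^{(j)})S+p^NS\subseteq(I+p^N)S$. Multiplying by $s_j^{c-(a+b)/q}$ with $c=\lceil(a+b)/q\rceil$, we get $s_j^c\,p^\varepsilon\tau\eta_i\in(I+p^N)S$ for all $j$ and $N$. By (6), with $\sigma=s^{Lc}$,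
$$\sigma\,p^\varepsilon\tau\eta_i\in(I+p^N)S\qquad\text{for all }N .$$

To remove $\sigma$, note that it is a nzd on $\overline R=\widehat R/I\widehat R$, by flatness of $R\to\widehat R$. By Artin–Rees there is $k_0$ with $\sigma\overline R\cap p^N\overline R\subseteq p^{N-k_0}\sigma\overline R$ for $N\ge k_0$. So if $\sigma f\in(I+p^N)\widehat R$, then the image of $f$ lies in $p^{N-k_0}\overline R$; that is, $\left((I+p^N)\widehat R:\sigma\right)\subseteq(I+p^{N-k_0})\widehat R$. For an ideal $\mathfrak b$ of $\widehat R$, the kernel of $\sigma$ on $\widehat R/\mathfrak b$ is $(\mathfrak b:\sigma)/\mathfrak b$, so flatness gives $(\mathfrak bS:\sigma)=(\mathfrak b:\sigma)S$. Hence $p^\varepsilon\tau\eta_i\in(I+p^{N-k_0})S$ for all $N\ge k_0$, which proves the claim.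

**Step 4: syzygies with the extra generator $p^N$.** Let $g_1,\dots,g_r$ be minimal generators of $I$; they are also minimal generators of $I\widehat R$. Choose $N$ with $I\widehat R\cap p^N\widehat R\subseteq\mathfrak mI\widehat R$ (Artin–Rees) and $Nv(p)\ge v(y_1)+v(I)$ (possible since $1\le v(p)<\infty$). If $\sum_{k\ge1}z_k'g_k+z_0'p^N=0$ in $\widehat R$, then $\sum_{k\ge1}z_k'g_k\in\mathfrak mI\widehat R$, so $z_k'\in\mathfrak m\widehat R$ for all $k\ge1$ by minimality.

**Step 5: compare the two expressions.** By Step 3 write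
$$p^\varepsilon\tau\eta_i=\sum_{k\ge1}c_{ik}g_k+c_{i0}p^N\qquad(c_{ik}\in S,\ i=1,2). \tag{11}$$
Multiplying by $\eta_2$, respectively $\eta_1$, and subtracting,
$$\sum_{k\ge1}(\eta_2c_{1k}-\eta_1c_{2k})g_k+(\eta_2c_{10}-\eta_1c_{20})p^N=0 .$$
By flatness of $S$ over $\widehat R$ this relation is an $S$-combination of relations over $\widehat R$. By Step 4, $\eta_2c_{1k}-\eta_1c_{2k}\in\mathfrak mS$ for $k\ge1$. Multiply by $p^\varepsilon$ and use (10):
$$y_2^{b/q}(p^\varepsilon c_{1k})\in\left(y_1^{b/q},\,y_1^{1/q_1},\,y_2^{1/q_1},\,w_3^{1/q_1},\dots,w_d^{1/q_1}\right)S .$$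

**Step 6: bound $\omega(p^\varepsilon c_{1k})$.** Since $b/q\le\delta<1/q_1$, the generator $y_1^{1/q_1}$ is a multiple of $y_1^{b/q}$ and may be dropped, and $y_2^{1/q_1}=y_2^{b/q}\,y_2^{1/q_1-b/q}$. Let $\mathfrak a=(y_1^{b/q},w_3^{1/q_1},\dots,w_d^{1/q_1})S$. Then $y_2^{b/q}\left(p^\varepsilon c_{1k}-y_2^{1/q_1-b/q}f\right)\in\mathfrak a$ for some $f\in S$. By Lemma 8 (with $j=2$; here $b\ge1$ is used), $p^\varepsilon c_{1k}\in\mathfrak a+y_2^{1/q_1-b/q}S$. By (9),
$$\omega(p^\varepsilon c_{1k})\ge\min\left\{\tfrac bqv(y_1),\ \left(\tfrac1{q_1}-\tfrac bq\right)v(y_2),\ \tfrac1{q_1}v(w_i)\ (i\ge3)\right\}=\tfrac bqv(y_1).$$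
The last equality holds because $\frac bq(1+v(y_1))\le\frac1{q_1}$ and $v(y_2),v(w_i)\ge1$.

**Step 7: cancel and pass to the limit.** Multiply (11) for $i=1$ by $p^\varepsilon$ and apply $\omega$:
$$2\varepsilon v(p)+\tfrac aqv(t)+\tfrac bqv(y_1)\ \ge\ \min\left\{\tfrac bqv(y_1)+v(I),\ Nv(p)\right\}=\tfrac bqv(y_1)+v(I),$$
by the choice of $N$, which does not depend on $\varepsilon$. Cancel $\frac bqv(y_1)$ and let $\varepsilon\to0$: $\frac aqv(t)\ge v(I)$. Let $q\to\infty$: $a/q\to(H-\delta)/n$, so $v(t)\ge\frac n{H-\delta}v(I)$. This proves Theorem 2 in mixed characteristic. $\square$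

With Sections 7 and 8, Theorem 2 holds for all regular local rings. By Section 4, Theorem 1 follows, and with it the answer yes to the Question of Section 2. $\blacksquare$
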